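# The modular law for semigroups with $x=x^{r+1}$

## 1. A modular law tested against all semigroup varieties

The answer one would first guess to the question below is "no". Here is the question.

**Definition (the lattice).** The semigroup varieties form a lattice $\mathbb{SEM}$. The join $\mathbf X\vee\mathbf Y$ is the variety generated by $\mathbf X\cup\mathbf Y$, and the meet $\mathbf X\wedge\mathbf Y$ is the intersection.

**Definition (upper-modular element).** An element $x$ of a lattice $L$ is *upper-modular* if
$$\forall y,z\in L:\quad y\le x\ \longrightarrow\ (z\vee y)\wedge x=(z\wedge x)\vee y. \tag{1}$$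

**Definition (the varieties).** For a positive integer $r$ let $\mathbf K_r=\operatorname{var}\{x=x^{r+1}\}$.

For example, $\mathbf K_1$ is the variety of all bands (idempotent semigroups), and $\mathbf K_r$ contains all bands and all groups of exponent dividing $r$. The question, posed in "Upper-modular elements of the lattice of semigroup varieties" (http://kadm.kmath.ru/files/umodel.pdf), is whether $\mathbf K_r$ is an upper-modular element of $\mathbb{SEM}$ for every positive integer $r$.

Why guess "no"? The subvariety $\mathbf Y$ runs through everything inside $\mathbf K_r$, but $\mathbf Z$ runs through *all* semigroup varieties, most of which have little to do with $\mathbf K_r$. It seems likely that some odd $\mathbf Z$ breaks (1). We shall see in Section 2 that close relatives of $\mathbf K_r$ are indeed broken in this way; in particular $\mathbb{SEM}$ is not a modular lattice.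

To test the guess we need the dictionary between varieties and identities. Let $F$ be the free semigroup on a countably infinite alphabet, and $F^1=F\cup\{1\}$. For a variety $\mathbf V$ let $\mathrm{Eq}(\mathbf V)$ be the set of pairs $(u,v)\in F\times F$ with $\mathbf V\models u=v$. This is a fully invariant congruence on $F$ (a congruence preserved by all endomorphisms of $F$), and $\mathbf V\mapsto\mathrm{Eq}(\mathbf V)$ is an order-reversing bijection onto all fully invariant congruences. Hence
$$\mathrm{Eq}(\mathbf V\vee\mathbf W)=\mathrm{Eq}(\mathbf V)\cap\mathrm{Eq}(\mathbf W),\qquad \mathrm{Eq}(\mathbf V\wedge\mathbf W)=\mathrm{Eq}(\mathbf V)\vee\mathrm{Eq}(\mathbf W),$$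
where the last join is the transitive closure of the union. Concretely, $\mathbf V\wedge\mathbf W\models u=v$ if and only if there is a chain $u=w_0,w_1,\dots,w_n=v$ in which each $w_i=w_{i+1}$ is an identity of $\mathbf V$ (a *$\mathbf V$-step*) or of $\mathbf W$ (a *$\mathbf W$-step*).

Let $\mathbf Y\subseteq\mathbf X$, let $\mathbf Z$ be any variety, and write throughout
$$\mathbf V=(\mathbf Z\vee\mathbf Y)\wedge\mathbf X .$$
Then $\mathbf Y\subseteq\mathbf V\subseteq\mathbf X$. Both $\mathbf Z\wedge\mathbf X$ and $\mathbf Y$ lie in $\mathbf Z\vee\mathbf Y$ and in $\mathbf X$, so $(\mathbf Z\wedge\mathbf X)\vee\mathbf Y\subseteq\mathbf V$ always holds. What (1) asks is the reverse inclusion: *every identity $u=v$ that holds in $\mathbf Y$ and in $\mathbf Z\wedge\mathbf X$ holds in $\mathbf V$.* For a word $w$, let $c(w)$ be the set of letters occurring in $w$. Write $\mathbf T$ for the trivial variety.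

**Test 1: degenerate positions.** If $\mathbf Y=\mathbf T$, both sides of (1) are $\mathbf Z\wedge\mathbf X$. If $\mathbf Y=\mathbf X$ or $\mathbf Z\supseteq\mathbf X$, both sides are $\mathbf X$. If $\mathbf Z\subseteq\mathbf Y$, both sides are $\mathbf Y$. No violation here.

**Test 2: rectangular bands.** Replace $\mathbf K_r$ by a small subvariety of $\mathbf K_1$ whose subvarieties can be listed. Let $\mathbf{LZ}$ and $\mathbf{RZ}$ be the varieties of left zero semigroups ($xy=x$) and right zero semigroups ($xy=y$); an identity holds in $\mathbf{LZ}$ (in $\mathbf{RZ}$) iff its sides have the same first (last) letter. Let $\mathbf{RB}=\operatorname{var}\{x=x^2,\ xyz=xz\}$. Every word that begins with $a$ and ends with $b$ equals $ab$ in $\mathbf{RB}$, and $\mathbf{LZ},\mathbf{RZ}\subseteq\mathbf{RB}$, so $\mathbf{RB}\models u=v$ iff $u,v$ have the same first letter and the same last letter.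

Let $\mathbf W\subseteq\mathbf{RB}$. If $\mathbf W$ contains $\mathbf{LZ}$ and $\mathbf{RZ}$, then the identities of $\mathbf W$ preserve first and last letters, so $\mathbf W=\mathbf{RB}$. If $\mathbf{RZ}\not\subseteq\mathbf W$, then $\mathbf W$ satisfies an identity whose sides end in distinct letters $a,b$. Multiply it on the left by a new letter $x$ and reduce in $\mathbf{RB}$: $\mathbf W\models xa=xb$. Put $b=x$: $\mathbf W\models xa=x^2=x$, so $\mathbf W\subseteq\mathbf{LZ}$. A subvariety of $\mathbf{LZ}$ that satisfies an identity with different first letters satisfies $x=y$. With the dual statement, the subvarieties of $\mathbf{RB}$ are $\mathbf T,\mathbf{LZ},\mathbf{RZ},\mathbf{RB}$.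

By Test 1 and duality only $\mathbf X=\mathbf{RB}$, $\mathbf Y=\mathbf{LZ}$ has to be examined. If $\mathbf{RZ}\subseteq\mathbf Z$, both sides of (1) contain $\mathbf{LZ}$ and $\mathbf{RZ}$, so both are $\mathbf{RB}$. If $\mathbf{RZ}\not\subseteq\mathbf Z$, then $\mathbf Z\models f=g$ for some words with different last letters. The identity $wf=wg$ holds in $\mathbf Z$ for every word $w$, and it also holds in $\mathbf{LZ}$, but it fails in $\mathbf{RZ}$. So $\mathbf{RZ}\not\subseteq\mathbf Z\vee\mathbf{LZ}$, and $\mathbf V=\mathbf{LZ}$; the other side lies between $\mathbf{LZ}$ and $\mathbf V$. The law holds. Note the device: an identity of $\mathbf Z$ was *repaired* by a multiplication so that $\mathbf Y$ satisfies it too.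

**Test 3: a $\mathbf Z$ far from $\mathbf K_r$.** Let $\mathbf Z$ consist of nil-semigroups: for some $n$, $\mathbf Z\models x^ny=yx^n=x^n$, so $x^n$ is a zero. Let $\mathbf Y\subseteq\mathbf X\subseteq\mathbf K_r$. In $\mathbf Z\wedge\mathbf X$ we have $x=x^{nr+1}$, which is zero, so $\mathbf Z\wedge\mathbf X=\mathbf T$ and the right side of (1) is $\mathbf Y$. For the left side, let $\mathbf Y\models u=v$. Then $u^{nr+1}=v^{nr+1}$ holds in $\mathbf Y$, and it holds in $\mathbf Z$ because both sides are zero. So it holds in $\mathbf V$; and $\mathbf V\subseteq\mathbf K_r$, so $\mathbf V\models u=u^{nr+1}=v^{nr+1}=v$. Hence $\mathbf V=\mathbf Y$, and the law holds.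

Test 3 used heavily that *every word* equals a high power of itself in $\mathbf K_r$. This suggests that the guess "no" may be wrong for $x=x^{r+1}$ and right for $x^m=x^{m+r}$ with $m\ge2$. That is what happens.

**Theorem A.** Every completely regular semigroup variety $\mathbf X$ (i.e. $\mathbf X\subseteq\mathbf K_r$ for some $r\ge1$) is an upper-modular element of $\mathbb{SEM}$. In particular $\mathbf K_r$ is upper-modular in $\mathbb{SEM}$ for every positive integer $r$.

**Theorem B.** For $m,r\ge1$, the variety $\operatorname{var}\{x^m=x^{m+r}\}$ is upper-modular in $\mathbb{SEM}$ if and only if $m=1$.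

A semigroup is completely regular if it is a union of groups. The parenthesis in Theorem A is justified as follows. If a variety consists of such semigroups, its free one-generated member is a monogenic semigroup whose generator lies in a subgroup. An infinite monogenic semigroup has no idempotent, so ours is finite, and its generator lies in a subgroup only if the semigroup is a cyclic group, of some order $r$. So the variety satisfies $x=x^{r+1}$. Conversely, if $a=a^{r+1}$, then $\{a,\dots,a^r\}$ is a group. Theorem A applied with all varieties inside $\mathbf K_r$ also yields the known fact that the subvariety lattice of $\mathbf K_r$ is modular.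

## 2. Exponents $m\ge2$: a failure built from square-free words

Here we prove the "only if" part of Theorem B; the case $m=1$ is Theorem A. The point is that for $m\ge 2$ a square-free word is left alone by $x^m=x^{m+r}$.

Let $m\ge2$, $r\ge1$, $\mathbf X=\operatorname{var}\{x^m=x^{m+r}\}$ and $k=2m+r$, so $k\ge5$. With distinct letters $x,y,z_1,\dots,z_k$ take
$$p=x^my^{m+r}z_1\cdots z_k,\qquad q=x^{m+r}y^mz_1\cdots z_k,$$
$$u=xz_1\,xz_2\cdots xz_{k-1}\,yz_k,\qquad v=yz_1\,xz_2\cdots xz_k .$$
All four words have length $2k$ and contain exactly the $k+2$ letters $x,y,z_1,\dots,z_k$. Let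
$$\mathbf Y=\mathbf X\wedge\operatorname{var}\{u=v\},\qquad \mathbf Z=\operatorname{var}\{u=p,\ v=q,\ t_1\cdots t_{2k+1}=t_1'\cdots t_{2k+1}'\},$$
where the $t_i,t_i'$ are pairwise distinct letters. Write $\xi,\eta,\zeta$ for $\mathrm{Eq}(\mathbf X),\mathrm{Eq}(\mathbf Y),\mathrm{Eq}(\mathbf Z)$. Recall that each of these is generated by elementary steps: if $f=g$ is a defining identity and $\sigma$ a substitution, replace a factor $\sigma(f)$ by $\sigma(g)$ or conversely.

**Step 1: the $\xi$-classes of $u$ and $v$ are $\{u\}$ and $\{v\}$.** Suppose $u$ or $v$ had a factor $ww$. Adjacent letters differ, so $|w|\ge2$; then $w$ contains some $z_i$, and $z_i$ occurs twice in $ww$. But each $z_i$ occurs once in $u$ and once in $v$. Both sides of $x^m=x^{m+r}$ become words with a factor $ww$ under any substitution, as $m\ge2$. So this identity does not apply to $u$ or $v$.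

**Step 2: no two of $u,v,p,q$ are renamings of each other.** Only $p$ and $q$ contain the square of a letter. The first and third letters agree in $u$ and differ in $v$. The word $p$ begins with exactly $m$ equal letters, $q$ with exactly $m+r$.

**Step 3: the $\zeta$-class of $u$ is $\{u,p\}$.** The third identity applies only to words of length at least $2k+1$. The identities $u=p$ and $v=q$ apply to a word of length $2k$ only as a whole and only under a letter-to-letter substitution $\sigma$. Suppose $\sigma(w)\in\{u,p\}$ for some $w\in\{u,v,p,q\}$. Then $\sigma$ maps the $k+2$ letters of $w$ onto $k+2$ letters, so it is injective on them, and $\sigma(w)$ is a renaming of $w$. By Step 2, $\sigma(w)=w$, and $\sigma$ fixes all letters of $w$. So from $u$ an elementary step leads only to $p$, and from $p$ only to $u$.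

**Step 4: the $\eta$-class of $u$ is $\{u,v\}$.** By Step 1 the identity $x^m=x^{m+r}$ does not apply to $u$ or $v$. As in Step 3, $u=v$ leads from $u$ only to $v$ and from $v$ only to $u$.

**Step 5: the law fails.** We have $u\,\zeta\,p\,\xi\,q\,\zeta\,v$, so $\mathbf Z\wedge\mathbf X\models u=v$. Also $\mathbf Y\models u=v$. Hence $(\mathbf Z\wedge\mathbf X)\vee\mathbf Y\models u=v$. On the other hand, the $(\zeta\cap\eta)$-class of $u$ is $\{u,p\}\cap\{u,v\}=\{u\}$, and its $\xi$-class is $\{u\}$. So the class of $u$ under $(\zeta\cap\eta)\vee\xi=\mathrm{Eq}((\mathbf Z\vee\mathbf Y)\wedge\mathbf X)$ is $\{u\}$, and $u=v$ fails in $(\mathbf Z\vee\mathbf Y)\wedge\mathbf X$. Since $\mathbf Y\subseteq\mathbf X$, the variety $\mathbf X$ is not upper-modular. $\square$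

The rest of these notes proves Theorem A.

## 3. Green's relations in $\mathbf K_r$ written as identities

Fix $r$ and put $N=2r$. If $S\in\mathbf K_r$ and $a\in S$, then $\{a,\dots,a^r\}$ is a group with identity $a^r=a^N$, and $a^{N-1}$ is the inverse of $a$ in it (the choice $N=2r$ guarantees $N-1\ge1$ even for $r=1$). Also $a^{N+1}=a$.

Recall Green's relations: $a\,\mathcal L\,b$ iff $S^1a=S^1b$, $a\,\mathcal R\,b$ iff $aS^1=bS^1$, $\mathcal H=\mathcal L\cap\mathcal R$, and $\mathcal D$ is the join of $\mathcal L$ and $\mathcal R$. We use these textbook facts (Clifford; see Howie, *Fundamentals of Semigroup Theory*, Ch. 3–4).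

- For $S\in\mathbf K_r$, the relation $\mathcal D$ (which equals $\mathcal J$) is a congruence, $S/\mathcal D$ is a semilattice, and each $\mathcal D$-class is a completely simple subsemigroup.
- In a completely simple semigroup $D$: $ab\,\mathcal R\,a$ and $ab\,\mathcal L\,b$ for all $a,b\in D$; the $\mathcal H$-classes are groups; $eDe=H_e$ for each idempotent $e$.

A small example of a completely simple semigroup is the rectangular band $I\times\Lambda$ with $(i,\lambda)(j,\mu)=(i,\mu)$. There $\mathcal R$ means equal first coordinates, $\mathcal L$ means equal second coordinates, and $\mathcal H$ is equality.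

For $a,b\in S\in\mathbf K_r$,
$$a\,\mathcal L\,b\iff ab^N=a\ \text{ and }\ ba^N=b. \tag{2}$$
Indeed, if $a\,\mathcal L\,b$, then $b^N$ is an idempotent with $b^N\,\mathcal L\,b\,\mathcal L\,a$, so $a\in S^1b^N$ and $ab^N=a$; symmetrically $ba^N=b$. Conversely the two equalities give $a\in S^1b$ and $b\in S^1a$. By (2), $\mathcal L$ is the same whether computed in $S$ or in a $\mathcal D$-class, and it is preserved by homomorphisms; dually for $\mathcal R$. Finally, $a\,\mathcal H\,b$ implies $a^N=b^N$, since a group has one idempotent; and $a\,\mathcal H\,a^N$ always.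

**Notation.** For $\mathbf V\subseteq\mathbf K_r$ let $F_{\mathbf V}=F/\mathrm{Eq}(\mathbf V)$. Words also denote their classes in $F_{\mathbf V}$. Write $u\,\mathcal L_{\mathbf V}\,v$ if the classes of $u,v$ are $\mathcal L$-related in $F_{\mathbf V}$; similarly $\mathcal R_{\mathbf V},\mathcal H_{\mathbf V},\mathcal D_{\mathbf V}$. By (2), $u\,\mathcal L_{\mathbf V}\,v$ means that $\mathbf V$ satisfies two identities; so $\mathbf V'\subseteq\mathbf V$ implies $\mathcal L_{\mathbf V}\subseteq\mathcal L_{\mathbf V'}$.

For example, in $\mathbf{RZ}$ (where $ab=b$) condition (2) says $b=a$: there $\mathcal L$ is equality, and $\mathcal R$ is universal.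

**Lemma 1.** Let $\mathbf V\subseteq\mathbf K_r$.
(a) The $\mathcal D_{\mathbf V}$-class of $u$ depends only on $c(u)$.
(b) If $p,u$ are words with $c(p)\subseteq c(u)$, then $pu\,\mathcal L_{\mathbf V}\,u$ and $up\,\mathcal R_{\mathbf V}\,u$.
(c) If $u\,\mathcal D_{\mathbf V}\,v$ and $f=u^N$, $g=v^N$, $k=(fg)^N$ in $F_{\mathbf V}$, then $f,g,k$ are idempotents with $k\,\mathcal R\,f$ and $k\,\mathcal L\,g$; in particular $fk=k$ and $kf=f$.

*Proof.* (a) In the semilattice $F_{\mathbf V}/\mathcal D$ the class of $u$ is the product of the classes of its letters, and neither order nor repetition matters there.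

(b) By (a), $pu\,\mathcal D\,u$. In the completely simple semigroup $D_u$ we have $pu=(pu)u^N\,\mathcal L\,u^N\,\mathcal L\,u$. The second claim is dual.

(c) In the completely simple $\mathcal D$-class of $u$, $fg\,\mathcal R\,f$ and $fg\,\mathcal L\,g$, and $k\,\mathcal H\,fg$. So $k\,\mathcal R\,f$ and $k\,\mathcal L\,g$. For idempotents, $k\,\mathcal R\,f$ gives $fk=k$, $kf=f$. $\square$

We shall also use (b) with $p$ empty, where it is trivial.

## 4. Telescoping inside one group, and where it runs out

Let $u=v$ hold in $\mathbf Y$ and in $\mathbf Z\wedge\mathbf X$. There is a chain $u=w_0,\dots,w_n=v$ of $\mathbf Z$- and $\mathbf X$-steps. The $\mathbf X$-steps are valid in $\mathbf V\subseteq\mathbf X$. A $\mathbf Z$-step need not be valid in $\mathbf V$, because $\mathbf Y$ may not satisfy it; we only know that $\mathbf Y$ satisfies the identity between the two *ends* of the chain.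

The sensible first approach is to do algebra as in a group. If $F_{\mathbf V}$ is a group, form the product of all quotients $w_i^{-1}w_{i+1}$ over the $\mathbf Z$-steps. In $\mathbf Z$ the words written for these quotients can be replaced one by one by $w_i^{-1}w_i$. In $F_{\mathbf V}$ the product telescopes to $u^{-1}v$, which $\mathbf Y$ knows to be trivial. So the whole product gives a single identity of both $\mathbf Z$ and $\mathbf Y$. Here is the argument in its natural generality.

**Definition (triple).** A *triple* is $(\mathbf X,\mathbf Y,\mathbf Z)$ with $\mathbf Y\subseteq\mathbf X\subseteq\mathbf K_r$ and $\mathbf Z$ an arbitrary semigroup variety; $\mathbf V=(\mathbf Z\vee\mathbf Y)\wedge\mathbf X$.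

**Lemma 2.** Let $(\mathbf X,\mathbf Y,\mathbf Z)$ be a triple. If $u=v$ holds in $\mathbf Y$ and in $\mathbf Z\wedge\mathbf X$, and $u\,\mathcal H_{\mathbf V}\,v$, then $\mathbf V\models u=v$.

*Proof.* **Step 1: put the chain into one group.** Let $C=c(u)\cup c(v)$ and take a chain $u=w_0,\dots,w_n=v$ of $\mathbf Z$- and $\mathbf X$-steps, each with a fixed label. Substituting one letter of $C$ for all letters outside $C$, we may assume $c(w_i)\subseteq C$ for all $i$; this does not change $u$ and $v$. If $n=0$ there is nothing to prove. Let $e=u^N$ and let $s_i$ be the word $u^Nw_iu^N$, that is, $ew_ie$. Write $D_w$ for the $\mathcal D_{\mathbf V}$-class of $w$. As $u\,\mathcal D_{\mathbf V}\,v$, in the semilattice $F_{\mathbf V}/\mathcal D$ we get $D_u=D_uD_v=D_{uv}$. Hence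
$$D_{s_i}=D_uD_{w_i}=D_{uv}D_{w_i}=D_{uvw_i}=D_{uv}=D_u,$$
where $D_{uvw_i}=D_{uv}$ by Lemma 1(a), since $c(w_i)\subseteq C=c(uv)$. In $F_{\mathbf V}$ we have $s_i=es_ie$, so $s_i\in eD_ue=H_e$. Since $u,v\in H_e$, in $F_{\mathbf V}$ we have $s_0=u$ and $s_n=v$.

**Step 2: build one identity of $\mathbf Z$.** Put $h_i=s_i^N$ for $0\le i<n$. Put $g_i=s_i^{N-1}s_{i+1}$ if $w_i=w_{i+1}$ is a $\mathbf Z$-step, and $g_i=s_i^N$ if it is an $\mathbf X$-step. For a $\mathbf Z$-step $\mathbf Z\models s_i=s_{i+1}$, so $\mathbf Z\models g_i=h_i$; for an $\mathbf X$-step $g_i$ and $h_i$ are the same word. With $g=g_0\cdots g_{n-1}$ and $h=h_0\cdots h_{n-1}$ we obtain $\mathbf Z\models g=h$.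

**Step 3: compute it in $\mathbf V$ and in $\mathbf Y$.** In the group $H_e\subseteq F_{\mathbf V}$ we have $h_i=e$. Also $g_i=s_i^{-1}s_{i+1}$: for a $\mathbf Z$-step by definition, and for an $\mathbf X$-step because $s_i=s_{i+1}$ in $F_{\mathbf V}$ (as $\mathbf V\subseteq\mathbf X$). So
$$\mathbf V\models h=u^N,\qquad \mathbf V\models g=u^{N-1}v,$$
the second by telescoping to $s_0^{-1}s_n$. These identities hold in $\mathbf Y\subseteq\mathbf V$, and $\mathbf Y\models u=v$; hence $\mathbf Y\models g=u^{N-1}v=u^N=h$.

**Step 4: conclude.** So $\mathbf Z\vee\mathbf Y\models g=h$, hence $\mathbf V\models g=h$, that is, $\mathbf V\models u^{N-1}v=u^N$. Multiply by $u$ on the left: in the group $H_e$ this reads $v=u$. $\square$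

If $\mathbf X$ consists of groups, then $\mathcal H_{\mathbf V}$ is universal and Lemma 2 settles the law for $\mathbf X$. In general the argument stops at its hypothesis $u\,\mathcal H_{\mathbf V}\,v$. If $v\notin H_e$, the last word $s_n=eve$ is no longer $v$, and $v$ has been lost. The extreme case is $r=1$: in bands $\mathcal H$ is equality, so $u\,\mathcal H_{\mathbf V}\,v$ *is* the desired conclusion. There $H_e=\{e\}$, and even under the weaker assumption $u\,\mathcal D_{\mathbf V}\,v$ the identity $g=h$ just says $e=e$ in $\mathbf V$.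

So it remains to prove $u\,\mathcal L_{\mathbf V}\,v$ and $u\,\mathcal R_{\mathbf V}\,v$. By left–right symmetry it is enough to handle $\mathcal L$. Repairing the $\mathbf Z$-steps one at a time, as in Test 2, meets an obstacle: to repair a step $w_i=w_{i+1}$ of $\mathbf Z$ for the purposes of $\mathcal L$, we would want $w_i\,\mathcal L_{\mathbf Y}\,w_{i+1}$, but $\mathbf Y$ relates only the ends of the chain. The way past this is an induction on the number of letters. The $\mathcal L$-class of a word will be read off a suffix, with one letter marked; the part after the marked letter has fewer letters; and the induction hypothesis, applied to new varieties that see only such parts, replaces the chain by one in which every $\mathbf Z$-step is a $\mathbf Y$-step as well. Two preparations are needed: when suffixes can be compared along a chain (Section 5), and what the new varieties are (Section 6).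

## 5. Content, last letter, order of last occurrences

Let $\mathbf{SL}$ be the variety of semilattices: $\mathbf{SL}\models u=v$ iff $c(u)=c(v)$, and $\mathbf{SL}$ is generated by any nontrivial semilattice (which contains a two-element one). As above, $\mathbf{RZ}\models u=v$ iff $u,v$ have the same last letter, and $\mathbf{RZ}$ is generated by the two-element right zero semigroup.

For a word $w$ let $m(w)$ be obtained by keeping only the last occurrence of each letter. For example, $m(xyxzyz)=xyz$ and $m(xyx)=yx$. The relation $m(u)=m(v)$ is a congruence, because $m(uv)=m(m(u)m(v))$. It is fully invariant: if a non-last occurrence of a letter $a$ in $w$ is deleted, then a copy of $\varphi(a)$ that is followed later by another copy of $\varphi(a)$ is deleted from $\varphi(w)$, and this does not affect last occurrences. So $m(\varphi(w))=m(\varphi(m(w)))$.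

**Definition ($\mathbf{RRB}$).** $\mathbf{RRB}$ is the variety with $\mathbf{RRB}\models u=v\iff m(u)=m(v)$.

Since $m(w)$ determines $c(w)$ and the last letter of $w$, we have $\mathbf{SL},\mathbf{RZ}\subseteq\mathbf{RRB}$. For instance $\mathbf{RRB}\models x=x^2$ and $\mathbf{RRB}\models xyx=yx$.

The next lemma turns the failure of $\mathbf{RRB}\subseteq\mathbf Z$ into a usable identity.

**Lemma 3.** If $\mathbf Z$ is any variety with $\mathbf{RRB}\not\subseteq\mathbf Z$ and $a,b,z$ are distinct letters, then there are $P,Q\in\{a,b,z\}^*$ (possibly empty words) and $j,l\ge0$ such that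
$$\mathbf Z\models Paz^j=Qbz^l. \tag{3}$$

*Proof.* Let $\mathbf Z\models f=g$ with $m(f)\ne m(g)$. Suppose first $c(f)\ne c(g)$. By symmetry and renaming, $a\in c(f)\setminus c(g)$. Substitute $z$ for all other letters: we get $p'az^j=z^l$ with $p'\in\{a,z\}^*$. Multiply on the left by $b$ to get $bp'az^j=bz^l$, which has the form (3).

Now let $c(f)=c(g)$. Then $m(f),m(g)$ are different orderings of one set, so some pair of letters is ordered differently. After renaming, $b$ stands before $a$ in $m(f)$, and $a$ before $b$ in $m(g)$. Substitute $z$ for all other letters. In $f$ neither $a$ nor $b$ occurs after the last $a$, so $f$ becomes $Paz^j$. Likewise $g$ becomes $Qbz^l$. $\square$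

The next lemma says that $\mathcal L_{\mathbf V}$ is easy to understand if $\mathbf V$ omits one of the three varieties.

**Lemma 4.** Let $\mathbf V\subseteq\mathbf K_r$.
(a) If $\mathbf{SL}\not\subseteq\mathbf V$, then $F_{\mathbf V}$ is completely simple (it has one $\mathcal D$-class).
(b) If $\mathbf{RZ}\not\subseteq\mathbf V$ and $u\,\mathcal D_{\mathbf V}\,v$, then $u\,\mathcal L_{\mathbf V}\,v$.
(c) If $\mathbf{RRB}\not\subseteq\mathbf V$, $c(u)=c(v)$, and $u,v$ have the same last letter, then $u\,\mathcal L_{\mathbf V}\,v$.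

*Proof.* (a) $F_{\mathbf V}/\mathcal D$ is a semilattice in $\mathbf V$. If it were nontrivial, it would generate $\mathbf{SL}$; so it is trivial.

(b) Take $f,g,k$ as in Lemma 1(c). Since $fk=k$, $kf=f$, the set $\{f,k\}$ is a right zero semigroup in $\mathbf V$. As $\mathbf{RZ}\not\subseteq\mathbf V$, it has one element: $f=k\,\mathcal L\,g$. So $u\,\mathcal L\,f\,\mathcal L\,g\,\mathcal L\,v$.

(c) *Claim: if $S\in\mathbf V$, $e\in S$ is idempotent, and $f,g\in eSe$ are idempotents with $fg=g$, $gf=f$, then $f=g$.* By Lemma 3, an identity (3) holds in $\mathbf V$. Substitute $a\mapsto f$, $b\mapsto g$, $z\mapsto e$. Since $e$ acts as an identity on $f,g$, and a product of $f$'s and $g$'s equals its last factor, the left side becomes $f$ and the right side $g$.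

Now let $z$ be the common last letter of $u,v$. Put $S=F_{\mathbf V}$, $e=z^N$, $u'=zu$, $v'=zv$. By Lemma 1(b), $u'\,\mathcal L\,u$ and $v'\,\mathcal L\,v$. The words $u',v'$ begin and end with $z$, and $z^{N+1}=z$ in $S$; so $u'=eu'e$, $v'=ev'e$. Also $u'\,\mathcal D\,v'$ by Lemma 1(a). Form $f=u'^N$, $g=v'^N$, $k=(fg)^N$; all lie in $eSe$, and $fk=k$, $kf=f$ by Lemma 1(c). The claim, applied to $f$ and $k$, gives $f=k\,\mathcal L\,g$. So $u\,\mathcal L\,u'\,\mathcal L\,f\,\mathcal L\,g\,\mathcal L\,v'\,\mathcal L\,v$. $\square$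

We must also know where the three varieties inside $\mathbf V$ come from. The next lemma is the repair trick of Test 2, three times.

**Lemma 5.** Let $\mathbf Y\subseteq\mathbf K_r$, let $\mathbf Z$ be any variety, and let $\mathbf B\in\{\mathbf{SL},\mathbf{RZ},\mathbf{RRB}\}$. If $\mathbf B\subseteq\mathbf Z\vee\mathbf Y$, then $\mathbf B\subseteq\mathbf Z$ or $\mathbf B\subseteq\mathbf Y$.

*Proof.* Suppose $\mathbf B\not\subseteq\mathbf Z$ and $\mathbf B\not\subseteq\mathbf Y$. We produce an identity of $\mathbf Z\vee\mathbf Y$ that fails in $\mathbf B$.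

**Case $\mathbf B=\mathbf{SL}$.** Let $\mathbf Z\models f=g$ with, by symmetry, $a\in c(f)\setminus c(g)$, and let $y\in c(g)$. By Lemma 4(a), $F_{\mathbf Y}$ is completely simple, so $yfy$ and $ygy$ are $\mathcal R$-related and $\mathcal L$-related to $y$; both lie in $H_y$. Hence $(yfy)^N=(ygy)^N$ holds in $\mathbf Y$. It holds in $\mathbf Z$ because $f=g$ does. The letter $a$ occurs on the left only, so the identity fails in $\mathbf{SL}$.

**Case $\mathbf B=\mathbf{RZ}$.** Let $\mathbf Z\models f=g$ with different last letters, and let $c(w)=c(f)\cup c(g)$. Then $wf\,\mathcal D_{\mathbf Y}\,wg$ by Lemma 1(a), so $wf\,\mathcal L_{\mathbf Y}\,wg$ by Lemma 4(b). Also $wf\,\mathcal R_{\mathbf Y}\,w\,\mathcal R_{\mathbf Y}\,wg$ by Lemma 1(b). So $(wf)^N=(wg)^N$ holds in $\mathbf Y$; it holds in $\mathbf Z$; and its last letters differ.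

**Case $\mathbf B=\mathbf{RRB}$.** Take (3) for $\mathbf Z$ and put $A=abzPaz^{j+1}$, $B=abzQbz^{l+1}$. Then $\mathbf Z\models A=B$. Both words have content $\{a,b,z\}$ and last letter $z$, so $A\,\mathcal L_{\mathbf Y}\,B$ by Lemma 4(c). By Lemma 1(b), $A\,\mathcal R_{\mathbf Y}\,abz\,\mathcal R_{\mathbf Y}\,B$. So $A^N=B^N$ holds in $\mathbf Y$ and in $\mathbf Z$. In $m(A^N)$ the letter $b$ precedes $a$, while in $m(B^N)$ the letter $a$ precedes $b$. So the identity fails in $\mathbf{RRB}$. $\square$

## 6. The variety $\mathbf Z_L$ of parts after a marked letter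

Suppose $\mathbf Z\models pxs=qxt$, where $x$ does not occur in $s$ or $t$. We want to remember only $s$ and $t$.

**Definition ($\theta_{\mathbf Z}$).** For any variety $\mathbf Z$ and $s,t\in F$, let $s\,\theta_{\mathbf Z}\,t$ mean: for some letter $x\notin c(s)\cup c(t)$ there are $p,q\in F^1$ with $\mathbf Z\models pxs=qxt$.

Substituting $x\mapsto x'$, where $x'\notin c(s)\cup c(t)$, shows that "some $x$" may be replaced by "every $x$".

Three examples. For $\mathbf{SL}$, the identity $txs=sxt$ shows that $\theta_{\mathbf{SL}}$ is universal. For $\mathbf{RZ}$, $s\,\theta_{\mathbf{RZ}}\,t$ iff $s,t$ have the same last letter. For $\mathbf{RRB}$: in $m(pxs)$ the part after $x$ is $m(s)$, because the displayed $x$ is the last one; so $s\,\theta_{\mathbf{RRB}}\,t$ iff $m(s)=m(t)$.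

**Lemma 6.** $\theta_{\mathbf Z}$ is a fully invariant congruence containing $\mathrm{Eq}(\mathbf Z)$, and $\mathbf Y\subseteq\mathbf X$ implies $\theta_{\mathbf X}\subseteq\theta_{\mathbf Y}$.

*Proof.* Reflexivity and symmetry are clear. If $\mathbf Z\models s=t$, then $\mathbf Z\models xs=xt$; so $\mathrm{Eq}(\mathbf Z)\subseteq\theta_{\mathbf Z}$. The last statement holds because an identity of $\mathbf X$ is an identity of $\mathbf Y$.

*Transitivity.* Let $\mathbf Z\models pxs=qxt$ and $\mathbf Z\models p'xt=q'xt'$ with the same $x\notin c(s)\cup c(t)\cup c(t')$. The substitution $x\mapsto p'x$ in the first identity leaves $s,t$ unchanged and gives $\mathbf Z\models p_1p'xs=q_1p'xt$ for some $p_1,q_1\in F^1$. By the second identity, $\mathbf Z\models q_1p'xt=q_1q'xt'$. So $\mathbf Z\models p_1p'xs=q_1q'xt'$.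

*Compatibility.* Let $s\,\theta_{\mathbf Z}\,t$ and let $w$ be a word; choose $x\notin c(w)\cup c(s)\cup c(t)$ and $\mathbf Z\models pxs=qxt$. The substitution $x\mapsto xw$ gives $\mathbf Z\models p_1xws=q_1xwt$ for some $p_1,q_1\in F^1$, so $ws\,\theta_{\mathbf Z}\,wt$. Multiplication by $w$ on the right gives $sw\,\theta_{\mathbf Z}\,tw$.

*Full invariance.* Let $\varphi$ be an endomorphism of $F$. Choose $x\notin c(s)\cup c(t)\cup c(\varphi(s))\cup c(\varphi(t))$ and $\mathbf Z\models pxs=qxt$. Apply the endomorphism $\psi$ that agrees with $\varphi$ on $c(s)\cup c(t)$ and fixes all other letters: $\mathbf Z\models\psi(p)\,x\,\varphi(s)=\psi(q)\,x\,\varphi(t)$ (with $\psi(1)=1$). So $\varphi(s)\,\theta_{\mathbf Z}\,\varphi(t)$. $\square$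

**Definition ($\mathbf Z_L$).** $\mathbf Z_L$ is the variety with $\mathrm{Eq}(\mathbf Z_L)=\theta_{\mathbf Z}$.

By Lemma 6, $\mathbf Z_L\subseteq\mathbf Z$, and $\mathbf Y\subseteq\mathbf X$ implies $\mathbf Y_L\subseteq\mathbf X_L$. In the examples, $\mathbf{SL}_L=\mathbf T$, $\mathbf{RZ}_L=\mathbf{RZ}$, $\mathbf{RRB}_L=\mathbf{RRB}$.

The next lemma brings information from $\theta$ back to $\mathcal L$. Part (b) is the one-step repair: if a pair is related by both $\theta_{\mathbf Z}$ and $\theta_{\mathbf Y}$, the $\mathbf Z$-identity can be made to hold in $\mathbf Y$.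

**Lemma 7.** Let $c(s)=c(t)$ and $x\notin c(s)$.
(a) If $\mathbf V\subseteq\mathbf K_r$ and $s\,\theta_{\mathbf V}\,t$, then $xs\,\mathcal L_{\mathbf V}\,xt$.
(b) If $\mathbf Y\subseteq\mathbf K_r$, $\mathbf Z$ is arbitrary, $(s,t)\in\theta_{\mathbf Z}\cap\theta_{\mathbf Y}$, and $\mathbf V\subseteq(\mathbf Z\vee\mathbf Y)\wedge\mathbf K_r$, then $xs\,\mathcal L_{\mathbf V}\,xt$.

*Proof.* Put $C=c(s)\cup\{x\}=c(xs)=c(xt)$. In an identity $pxs=qxt$ we may substitute $x$ for all letters outside $C$, and so assume $c(p),c(q)\subseteq C$.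

(a) We have $\mathbf V\models pxs=qxt$ for some such $p,q$. By Lemma 1(b), $xs\,\mathcal L_{\mathbf V}\,pxs=qxt\,\mathcal L_{\mathbf V}\,xt$.

(b) Let $\mathbf Z\models pxs=qxt$ with $c(p),c(q)\subseteq C$. Choose $w$ with $c(w)=C$, and put $A=wpxs$, $B=wqxt$. In $F_{\mathbf Y}$ we have $A\,\mathcal L\,xs$ and $xt\,\mathcal L\,B$ by Lemma 1(b), and $xs\,\mathcal L\,xt$ by part (a) for $\mathbf Y$; so $A\,\mathcal L\,B$. Also $A\,\mathcal R\,w\,\mathcal R\,B$ by Lemma 1(b). Thus $A\,\mathcal H_{\mathbf Y}\,B$ and $\mathbf Y\models A^N=B^N$. Since $\mathbf Z\models A=B$, also $\mathbf Z\models A^N=B^N$. So $\mathbf V\models A^N=B^N$. In $F_{\mathbf V}$, using Lemma 1(b) again, $xs\,\mathcal L\,A\,\mathcal L\,A^N=B^N\,\mathcal L\,B\,\mathcal L\,xt$. $\square$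

## 7. Induction on the number of letters: proof of Theorem A

As noted in Section 1, it suffices to prove the following for all $k\ge0$.

> $S(k)$: for every triple $(\mathbf X,\mathbf Y,\mathbf Z)$, each identity $u=v$ with $|c(u)\cup c(v)|\le k$ that holds in $\mathbf Y$ and in $\mathbf Z\wedge\mathbf X$ holds in $\mathbf V=(\mathbf Z\vee\mathbf Y)\wedge\mathbf X$.

The quantifier "for every triple" matters: the induction changes the triple. $S(0)$ is vacuous, as words in $F$ are nonempty. Let $k\ge1$ and assume $S(k-1)$. We show: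

> $(\ast)$ for every triple and every $u=v$ as in $S(k)$: $u\,\mathcal L_{\mathbf V}\,v$.

**Reduction: $(\ast)$ implies $S(k)$.** Reversing all words sends each variety to its dual. This is an automorphism of $\mathbb{SEM}$ that maps $\mathbf K_r$ to itself, triples to triples, and exchanges $\mathcal L$ and $\mathcal R$. So $(\ast)$ for the dual triple and the reversed words gives $u\,\mathcal R_{\mathbf V}\,v$. Together, $u\,\mathcal H_{\mathbf V}\,v$, and Lemma 2 gives $\mathbf V\models u=v$.

It remains to prove $(\ast)$. Let $u=v$ be as in $S(k)$. First an observation used twice.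

**Observation.** *If $u,v$ have different last letters, then $\mathbf{RZ}\not\subseteq\mathbf V$.* Since $u=v$ holds in $\mathbf Y$ and in $\mathbf Z\wedge\mathbf X$, neither contains $\mathbf{RZ}$. If $\mathbf{RZ}\subseteq\mathbf V$, then $\mathbf{RZ}\subseteq\mathbf X$, hence $\mathbf{RZ}\not\subseteq\mathbf Z$. By Lemma 5, $\mathbf{RZ}\not\subseteq\mathbf Z\vee\mathbf Y\supseteq\mathbf V$, a contradiction.

**Case 1: $\mathbf{SL}\not\subseteq\mathbf V$.** By Lemma 4(a), $F_{\mathbf V}$ is completely simple, so every word is $\mathcal L_{\mathbf V}$-related to its last letter. If $u,v$ have the same last letter, then $u\,\mathcal L_{\mathbf V}\,v$. Otherwise $\mathbf{RZ}\not\subseteq\mathbf V$ by the Observation, $u\,\mathcal D_{\mathbf V}\,v$ as there is one $\mathcal D$-class, and Lemma 4(b) gives $u\,\mathcal L_{\mathbf V}\,v$.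

**Case 2: $\mathbf{SL}\subseteq\mathbf V$ and $\mathbf{RRB}\not\subseteq\mathbf V$.** By Lemma 5, $\mathbf{SL}\subseteq\mathbf Y$ or $\mathbf{SL}\subseteq\mathbf Z$; in the latter case $\mathbf{SL}\subseteq\mathbf Z\wedge\mathbf X$, since $\mathbf{SL}\subseteq\mathbf V\subseteq\mathbf X$. Either way $\mathbf{SL}\models u=v$, so $c(u)=c(v)$. If the last letters coincide, apply Lemma 4(c). Otherwise $\mathbf{RZ}\not\subseteq\mathbf V$, and Lemmas 1(a) and 4(b) apply.

**Case 3: $\mathbf{RRB}\subseteq\mathbf V$.** Then $\mathbf{RRB}\subseteq\mathbf X$. By Lemma 5, $\mathbf{RRB}\subseteq\mathbf Y$, or $\mathbf{RRB}\subseteq\mathbf Z$ and then $\mathbf{RRB}\subseteq\mathbf Z\wedge\mathbf X$. Either way $m(u)=m(v)$.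

*Cutting.* Let $C=c(u)=c(v)$, and let $x$ be the first letter of $m(u)=m(v)$, that is, the letter whose last occurrence comes earliest. Cut at the last occurrence of $x$:
$$u=pxs,\qquad v=qxt,\qquad x\notin c(s)\cup c(t),\qquad c(s)=c(t)=C\setminus\{x\}.$$
(For $u=xyxzyz$ this reads $p=xy$, $s=zyz$.) If $C=\{x\}$, then $u,v$ are powers of $x$, and both are $\mathcal L_{\mathbf V}$-related to $x$ by Lemma 1(b). Let $|C|\ge2$; then $s,t$ are nonempty. By Lemma 1(b), $u\,\mathcal L_{\mathbf V}\,xs$ and $v\,\mathcal L_{\mathbf V}\,xt$. So we must show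
$$xs\,\mathcal L_{\mathbf V}\,xt. \tag{4}$$
Since $\mathbf Y\models pxs=qxt$, we have $s\,\theta_{\mathbf Y}\,t$.

**Subcase 3.1: $\mathbf{RRB}\not\subseteq\mathbf Z$.** Here the words in a chain from $u$ to $v$ need not keep the value of $m$, so we cannot cut them. Instead $\mathbf Z$ satisfies an identity that lets us relate $s$ and $t$ by $\theta_{\mathbf Z}$ at once.

Suppose first $\mathbf{RZ}\not\subseteq\mathbf Z$. Then $\mathbf Z$ satisfies an identity whose sides end in distinct letters $a,b$. Substituting $a\mapsto xs$, $b\mapsto xt$ gives an identity $p'xs=q'xt$ of $\mathbf Z$, so $s\,\theta_{\mathbf Z}\,t$. Lemma 7(b) gives (4).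

Now suppose $\mathbf{RZ}\subseteq\mathbf Z$. As $\mathbf{RZ}\subseteq\mathbf{RRB}\subseteq\mathbf X$, we have $\mathbf{RZ}\subseteq\mathbf Z\wedge\mathbf X$. So $u,v$ have the same last letter, and this is the last letter of $s$ and of $t$. Call it $z$ and write $s=s_1z$, $t=t_1z$ with $s_1,t_1\in F^1$. Take the identity of Lemma 3 for $\mathbf Z$ with letters $a,b,d$ in place of $a,b,z$, that is, $Pad^j=Qbd^l$. Substitute $a\mapsto xs_1$, $b\mapsto xt_1$, $d\mapsto z^N$, and multiply on the right by $z$:
$$\mathbf Z\models P'x\,s_1z^{Nj+1}=Q'x\,t_1z^{Nl+1}\qquad(P',Q'\in F^1).$$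
Put $s'=s_1z^{Nj+1}$ and $t'=t_1z^{Nl+1}$. Then $c(s')=c(s)=c(t)=c(t')\not\ni x$, and $s'\,\theta_{\mathbf Z}\,t'$. As $r\mid N$, $\mathbf K_r\models s'=s$ and $\mathbf K_r\models t'=t$. Hence, by Lemma 6, $s'\,\theta_{\mathbf Y}\,s\,\theta_{\mathbf Y}\,t\,\theta_{\mathbf Y}\,t'$. Lemma 7(b) gives $xs'\,\mathcal L_{\mathbf V}\,xt'$. Since $\mathbf V\subseteq\mathbf K_r$, the words $xs'$ and $xs$ coincide in $F_{\mathbf V}$, as do $xt'$ and $xt$. This is (4).

**Subcase 3.2: $\mathbf{RRB}\subseteq\mathbf Z$.** Here a whole chain can be cut, and the induction hypothesis applies to the parts after $x$.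

*Step 1: cut the chain.* Let $u=w_0,\dots,w_n=v$ be a chain of $\mathbf Z$- and $\mathbf X$-steps. Both $\mathbf Z$ and $\mathbf X$ contain $\mathbf{RRB}$, so all $m(w_i)$ are equal. Hence $w_i=p_ixs_i$ with $x\notin c(s_i)$, $c(s_i)=C\setminus\{x\}$, $s_0=s$, $s_n=t$. A $\mathbf Z$-step gives $s_i\,\theta_{\mathbf Z}\,s_{i+1}$, and an $\mathbf X$-step gives $s_i\,\theta_{\mathbf X}\,s_{i+1}$. Therefore $\mathbf Z_L\wedge\mathbf X_L\models s=t$. Also $\mathbf Y_L\models s=t$, because $s\,\theta_{\mathbf Y}\,t$.

*Step 2: apply $S(k-1)$.* By Lemma 6, $\mathbf Y_L\subseteq\mathbf X_L\subseteq\mathbf X\subseteq\mathbf K_r$, so $(\mathbf X_L,\mathbf Y_L,\mathbf Z_L)$ is a triple. Since $|c(s)\cup c(t)|=|C|-1\le k-1$, $S(k-1)$ gives $(\mathbf Z_L\vee\mathbf Y_L)\wedge\mathbf X_L\models s=t$. That is, there is a chain $s=r_0,r_1,\dots,r_l=t$ in which each pair $(r_i,r_{i+1})$ lies in $\theta_{\mathbf Z}\cap\theta_{\mathbf Y}$ or in $\theta_{\mathbf X}$. The $\mathbf Z$-steps of the new chain are also steps for $\mathbf Y$, which is what the old chain lacked.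

*Step 3: all $c(r_i)$ coincide.* This is needed in order to use Lemma 7. For each $i$, one of $\mathbf Z,\mathbf X$ satisfies some identity $p'x_0r_i=q'x_0r_{i+1}$ with $x_0\notin c(r_i)\cup c(r_{i+1})$. Both varieties contain $\mathbf{RRB}$, so $m$ takes equal values on the two sides. The letters that follow $x_0$ there form $c(r_i)$ on one side and $c(r_{i+1})$ on the other. So $c(r_i)=c(r_{i+1})$. Thus $c(r_i)=c(s)\not\ni x$ for all $i$.

*Step 4: return to $\mathcal L_{\mathbf V}$.* If $(r_i,r_{i+1})\in\theta_{\mathbf Z}\cap\theta_{\mathbf Y}$, then $xr_i\,\mathcal L_{\mathbf V}\,xr_{i+1}$ by Lemma 7(b). If $(r_i,r_{i+1})\in\theta_{\mathbf X}$, then $xr_i\,\mathcal L_{\mathbf X}\,xr_{i+1}$ by Lemma 7(a), and so $xr_i\,\mathcal L_{\mathbf V}\,xr_{i+1}$ because $\mathbf V\subseteq\mathbf X$. By transitivity, $xs\,\mathcal L_{\mathbf V}\,xt$, which is (4).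

This proves $(\ast)$, hence $S(k)$ for all $k$, hence Theorem A. In particular $\mathbf K_r$ is an upper-modular element of $\mathbb{SEM}$ for every positive integer $r$. With Section 2, Theorem B follows as well. $\blacksquare$
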